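\title{Derivations of formal multiple Eisenstein series\\ and a counterexample in weight $18$}

\begin{abstract}
The algebra $\mathcal G^f$ of formal multiple Eisenstein series is the quotient of the stuffle algebra of bi-indexed words by the relations of swap invariance. It has been conjectured that $\mathcal G^f$ equals its subalgebra $\mathcal G^{f,0}$, the span of the classes of words whose lower indices all vanish. We disprove this. We construct a derivation of $\mathcal G^f$ that lowers the weight by $18$, vanishes on $\mathcal G^{f,0}$, and sends $G^f\binom{7,2,1,1}{0,0,2,5}$ to $1920$. Derivations of the same kind show that no bound on the sum of the lower indices suffices to generate $\mathcal G^f$, and that $\mathcal G^f$ contains infinitely many elements that are algebraically independent over $\mathcal G^{f,0}$. The derivations are transposes of swap invariant coderivations built from Lie polynomials in two letters. The proofs are self-contained.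
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The algebra and the question}

Let $A^{\mathrm{bi}}=\left\{\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]: k\ge1,\ d\ge0\right\}$ be an alphabet and let $\mathbb Q\langle A^{\mathrm{bi}}\rangle$ be the free noncommutative $\mathbb Q$-algebra on it. Its basis consists of the \emph{biwords} $\left[\begin{smallmatrix}k_1,\ldots,k_r\\ d_1,\ldots,d_r\end{smallmatrix}\right]=\left[\begin{smallmatrix}k_1\\ d_1\end{smallmatrix}\right]\cdots\left[\begin{smallmatrix}k_r\\ d_r\end{smallmatrix}\right]$. Such a biword has \emph{depth} $r$ and \emph{weight} $\sum_i(k_i+d_i)$; the empty word $1$ has depth and weight $0$.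

The \emph{stuffle product} $*$ is the bilinear product with $1*w=w*1=w$ and
\begin{equation}\label{eq:stuffle}
aw*bv=a(w*bv)+b(aw*v)+(a\diamond b)(w*v)
\end{equation}
for letters $a,b$ and words $w,v$, where $\left[\begin{smallmatrix}k_1\\ d_1\end{smallmatrix}\right]\diamond\left[\begin{smallmatrix}k_2\\ d_2\end{smallmatrix}\right]=\left[\begin{smallmatrix}k_1+k_2\\ d_1+d_2\end{smallmatrix}\right]$. It makes $\mathbb Q\langle A^{\mathrm{bi}}\rangle$ a commutative $\mathbb Q$-algebra. For $r\ge1$ let
\[
\mathfrak B_r(X_1,\ldots,X_r;Y_1,\ldots,Y_r)=\sum_{k_i\ge1,\,d_i\ge0}\left[\begin{smallmatrix}k_1,\ldots,k_r\\ d_1,\ldots,d_r\end{smallmatrix}\right]X_1^{k_1-1}\cdots X_r^{k_r-1}\frac{Y_1^{d_1}}{d_1!}\cdots\frac{Y_r^{d_r}}{d_r!}.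
\]
The \emph{swap} is the linear map $\tau$ with $\tau(1)=1$ which, applied to the coefficients of $\mathfrak B_r$, gives
\begin{equation}\label{eq:swap}
\tau\,\mathfrak B_r(X;Y)=\mathfrak B_r\big(Y_1+\dots+Y_r,\ Y_1+\dots+Y_{r-1},\ldots,Y_1;\ X_r,\ X_{r-1}-X_r,\ldots,X_1-X_2\big).
\end{equation}
The algebra of \emph{formal multiple Eisenstein series} $\mathcal G^f$ is the quotient of $(\mathbb Q\langle A^{\mathrm{bi}}\rangle,*)$ by the ideal generated by all $\tau(w)-w$. Both $*$ and $\tau$ preserve the weight, so $\mathcal G^f$ is graded by weight. We write $G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}$ for the class of a biword, $G^f(k_1,\ldots,k_r)=G^f\binom{k_1,\ldots,k_r}{0,\ldots,0}$ with $G^f(\emptyset)=1$, and $\mathcal G^{f,0}$ for the $\mathbb Q$-span of all $G^f(k_1,\ldots,k_r)$, $r\ge0$. Lower indices add under $\diamond$, so $\mathcal G^{f,0}$ is a subalgebra.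

Both operations have a simple model, which is not used in the proofs. If functions $f_a$ on the positive integers satisfy $f_af_b=f_{a\diamond b}$, for instance $n\mapsto n^dg(n)^k$ with $g$ fixed, then the sums $\sum_{M>n_1>\dots>n_r>0}f_{a_1}(n_1)\cdots f_{a_r}(n_r)$ multiply by the rule \eqref{eq:stuffle}: the three terms record whether the largest index of the first factor is larger than, smaller than, or equal to that of the second. For the swap, sum $\exp\big(\sum_i(v_iX_i+u_iY_i)\big)q^{\sum_iu_iv_i}$ over $u_1>\dots>u_r>0$ and $v_i>0$, that is, over partitions with part sizes $u_i$ and multiplicities $v_i$. The conjugate partition has part sizes $v_1+\dots+v_r>\dots>v_1$ with multiplicities $u_r,\ u_{r-1}-u_r,\ldots,u_1-u_2$, so this series is invariant under the substitution in \eqref{eq:swap}.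

The swap trades lower indices for upper ones. In depth one it reads $G^f\binom kd/d!=G^f\binom{d+1}{k-1}/(k-1)!$, so $G^f\binom1d=d!\,G^f(d+1)$. When upper indices $\ge2$ and positive lower indices occur together, the swap alone does not remove the lower row, but swap and product together often do:
\begin{equation}\label{eq:small}
G^f\tbinom21=G^f(3)-G^f(2,1),\qquad G^f\tbinom{2,1}{1,0}=G^f(3,1)-G^f(2,1,1)+G^f(2,2).
\end{equation}
In Example~\ref{ex:small} we derive these identities and see that $\mathcal G^f$ and $\mathcal G^{f,0}$ agree in weight at most $4$. This suggests the following conjecture, posed in \cite{MES}.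

\begin{quote}
\emph{Conjecture: $\mathcal G^f=\mathcal G^{f,0}$; that is, every $G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}$ is a $\mathbb Q$-linear combination of elements $G^f(l_1,\ldots,l_s)$.}
\end{quote}

\subsection{Results}

The conjecture is false. Since we do not know $\mathcal G^f$ to be a domain, we fix the terminology. An element $x$ is \emph{transcendental} over a subalgebra $S$ if $\sum_ig_ix^i=0$ with $g_i\in S$ implies that all $g_i$ vanish. Elements are \emph{algebraically independent} over $S$ if no nonzero polynomial with coefficients in $S$ vanishes at them.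

\begin{theorem}\label{thm:A}
There is a derivation $\mathcal D$ of the algebra $\mathcal G^f$, lowering the weight by $18$, with $\mathcal D|_{\mathcal G^{f,0}}=0$ and $\mathcal D\,G^f\binom{7,2,1,1}{0,0,2,5}=1920$. Hence $\mathcal G^{f,0}\subsetneq\mathcal G^f$, and $G^f\binom{7,2,1,1}{0,0,2,5}$ is transcendental over $\mathcal G^{f,0}$.
\end{theorem}

For $m\ge0$ let $\mathcal G^{f,\le m}$ be the subalgebra of $\mathcal G^f$ generated by all $G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}$ with $\sum_id_i\le m$. Thus $\mathcal G^{f,\le0}=\mathcal G^{f,0}$.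

\begin{theorem}\label{thm:B}
For every $m\ge0$ some $G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}$ is transcendental over $\mathcal G^{f,\le m}$. Moreover, $\mathcal G^f$ contains infinitely many elements that are algebraically independent over $\mathcal G^{f,0}$.
\end{theorem}

We make no claim that $18$ is the smallest weight in which the two algebras differ.

\subsection{The method}

To separate $\mathcal G^f$ from $\mathcal G^{f,0}$ we need a linear functional on biwords that vanishes on an ideal described only by its generators. A derivation of the stuffle algebra that commutes with $\tau$ preserves this ideal for formal reasons, and its values in the weight that it sends to weight $0$ form such a functional. So we look for derivations, and we construct them on the dual side, where they become explicit insertion operators on words. Section~\ref{sec:balanced} changes the alphabet so that $\tau$ permutes words. Section~\ref{sec:dual} sets up the duality, carries out the method in weight one, and isolates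 what is needed to kill $\mathcal G^{f,0}$: a swap invariant operator $T$ (Section~\ref{sec:T}) and a pair of operators $S_A$, $S_A^\vee$ that are exchanged by $\tau$ and attached to suitable Lie polynomials $A$ (Sections~\ref{sec:lie} and~\ref{sec:elements}). Section~\ref{sec:Q} combines the three operators into a derivation $\mathcal D_A$ and computes its values in lowest depth, and Section~\ref{sec:proofs} proves the theorems.

\section{An alphabet in which the swap permutes words}\label{sec:balanced}

On biwords, $\tau$ produces linear combinations with binomial coefficients. These disappear if one uses the partial sums $y_i=Y_1+\dots+Y_i$ as variables, since \eqref{eq:swap} then exchanges $X_i$ and $y_{r+1-i}$. The following alphabet realizes this change of variables and keeps the product of stuffle type.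

Let $H=\mathbb Q\langle b_0,b_1,b_2,\ldots\rangle$ with the product $*$ defined by $1*w=w*1=w$ and \eqref{eq:stuffle}, where now
\[
b_i\diamond b_j=b_{i+j}\quad(i,j\ge1),\qquad b_i\diamond b_j=0\quad(ij=0).
\]
The letter $b_k$ has weight $k$ for $k\ge1$, and $b_0$ has weight $1$. Let $H^0\subset H$ be the span of the words that do not begin with $b_0$, including $1$. By \eqref{eq:stuffle}, $H^0$ is closed under $*$. A word of $H^0$ is a sequence of \emph{blocks}
\[
(k_1;m_1),\ldots,(k_r;m_r)\;=\;b_{k_1}b_0^{m_1}\cdots b_{k_r}b_0^{m_r},\qquad k_i\ge1,\ m_i\ge0,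
\]
and $r$ is its \emph{depth}. Put $b(X)=\sum_{k\ge1}b_kX^{k-1}$; then $b(X)\diamond b(X')=\frac{b(X)-b(X')}{X-X'}$.

In both alphabets, the recursion and the unit rule combine into one formula. Write $\Phi=\epsilon+\sum_aa\Phi_a$ and $\Phi'=\epsilon'+\sum_bb\Phi'_b$ with scalars $\epsilon,\epsilon'$ and sums over letters. Then
\begin{equation}\label{eq:first}
\Phi*\Phi'=\epsilon\epsilon'+\sum_aa(\Phi_a*\Phi')+\sum_bb(\Phi*\Phi'_b)+\sum_{a,b}(a\diamond b)(\Phi_a*\Phi'_b).
\end{equation}
Both sides are bilinear; for two nonempty words this is \eqref{eq:stuffle}, and for $\Phi=1$, $\Phi'=bv$ the right side is $b(1*v)$.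

\begin{proposition}\label{prop:balanced}
Let $\phi:\mathbb Q\langle A^{\mathrm{bi}}\rangle\to H^0$ be the linear map with $\phi(1)=1$ and
\begin{equation}\label{eq:phi}
\phi(\mathfrak B_r(X;Y))=b(X_1)\frac1{1-y_1b_0}\cdots b(X_r)\frac1{1-y_rb_0},\qquad y_i=Y_1+\dots+Y_i .
\end{equation}
Then $\phi$ is a weight-preserving isomorphism of algebras for $*$. It sends a biword with $\sum_id_i=z$ to a combination of words with exactly $z$ letters $b_0$. The map $\phi\tau\phi^{-1}$ is the involution of words that reverses the order of the blocks and replaces each block $(k;m)$ by $(m+1;k-1)$.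
\end{proposition}

\begin{proof}
The right side of \eqref{eq:phi} is the generating series of all words of depth $r$ in $H^0$, the word $(k_1;m_1),\ldots,(k_r;m_r)$ being the coefficient of $\prod_iX_i^{k_i-1}y_i^{m_i}$. The substitution $Y\mapsto y$ is linear and invertible. Hence $\phi$ is bijective, preserves the $k_i$, and matches $\sum d_i$ with $\sum m_i$. The partial sums of $X_r,X_{r-1}-X_r,\ldots,X_1-X_2$ are $X_r,\ldots,X_1$, so $\phi$ sends the right side of \eqref{eq:swap} to $b(y_r)\frac1{1-X_rb_0}\cdots b(y_1)\frac1{1-X_1b_0}$. The coefficient of $\prod_iX_i^{k_i-1}y_i^{m_i}$ in this series is $(m_r+1;k_r-1),\ldots,(m_1+1;k_1-1)$.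

It remains to prove multiplicativity. Removing the first letter from \eqref{eq:phi} leaves a series that may begin with $b_0$ and in which all $y_i$ contain $Y_1$, so the induction needs a parameter. Put $\ell(X,Y)=\sum_{k,d}\left[\begin{smallmatrix}k\\ d\end{smallmatrix}\right]X^{k-1}Y^d/d!$, so that $\mathfrak B_r=\ell(X_1,Y_1)\cdots\ell(X_r,Y_r)$ and, by the binomial theorem,
\[
\ell(X,Y)\diamond\ell(X',Y')=\frac{\ell(X,Y+Y')-\ell(X',Y+Y')}{X-X'}.
\]
Define linear maps $\phi_c:\mathbb Q\langle A^{\mathrm{bi}}\rangle\to H[[c]]$ recursively by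
\begin{equation}\label{eq:phic}
\phi_c(1)=\frac1{1-cb_0},\qquad\phi_c(\ell(X,Y)w)=\frac1{1-cb_0}\,b(X)\,\phi_{c+Y}(w).
\end{equation}
Then $\phi_0=\phi$, and we claim that $\phi_c(u)*\phi_{c'}(v)=\phi_{c+c'}(u*v)$. We use induction on the total depth. Let $u=\ell(X,Y)u_1$ or $u=1$, and $v=\ell(X',Y')v_1$ or $v=1$, where $u_1,v_1$ are products of series $\ell$ in further variables. Put $\Phi=\phi_c(u)$, $\Phi_1=\phi_{c+Y}(u_1)$, $\Phi'=\phi_{c'}(v)$, $\Phi'_1=\phi_{c'+Y'}(v_1)$. Then $\Phi=\epsilon+cb_0\Phi+b(X)\Phi_1$, where $\epsilon=0$ if $u\ne1$, while for $u=1$ we have $\epsilon=1$ and every term with $\Phi_1$ or $u_1$ is omitted; the same holds for $\Phi'$. Since $b_0\diamond b_i=0$, formula \eqref{eq:first} gives $\Phi*\Phi'=(c+c')b_0(\Phi*\Phi')+R$ with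
\[
R=\epsilon\epsilon'+b(X)(\Phi_1*\Phi')+b(X')(\Phi*\Phi'_1)+\frac{b(X)-b(X')}{X-X'}(\Phi_1*\Phi'_1).
\]
An equation $Z=(c+c')b_0Z+R$ has the unique solution $Z=\frac1{1-(c+c')b_0}R$. By induction, $\Phi_1*\Phi'=\phi_{c+c'+Y}(u_1*v)$, $\Phi*\Phi'_1=\phi_{c+c'+Y'}(u*v_1)$ and $\Phi_1*\Phi'_1=\phi_{c+c'+Y+Y'}(u_1*v_1)$. By \eqref{eq:phic}, $Z$ is the image under $\phi_{c+c'}$ of
\[
\epsilon\epsilon'+\ell(X,Y)(u_1*v)+\ell(X',Y')(u*v_1)+\big(\ell(X,Y)\diamond\ell(X',Y')\big)(u_1*v_1),
\]
which equals $u*v$ by \eqref{eq:first}.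
\end{proof}

From now on $\tau$ denotes the involution of words of $H^0$, and $\mathcal G^f=H^0/\mathfrak j$, where $\mathfrak j$ is spanned by the elements $(w-\tau w)*v$. We write $[w]$ for the class of $w$. The ideal $\mathfrak j$ is homogeneous and $\tau(1)=1$, so $\mathfrak j$ lives in positive weight and $1\ne0$ in $\mathcal G^f$. The subalgebra $\mathcal G^{f,0}$ is spanned by the classes of words without $b_0$.

\begin{example}\label{ex:small}
A word with all $k_i=1$ is sent by $\tau$ to a word without $b_0$. So only \emph{mixed} words, which contain $b_0$ and some $b_k$ with $k\ge2$, can have a class outside $\mathcal G^{f,0}$. In weight $\le3$ the only one is $b_2b_0=\phi\left[\begin{smallmatrix}2\\1\end{smallmatrix}\right]$. Since $\tau b_2=b_1b_0$, the elements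
\[
b_1*b_2=b_1b_2+b_2b_1+b_3,\qquad b_1*b_1b_0=2b_1b_1b_0+b_1b_0b_1+b_2b_0
\]
have the same class. With $\tau(b_1b_1b_0)=b_2b_1$ and $\tau(b_1b_0b_1)=b_1b_2$ this is the first identity in \eqref{eq:small}. In the same way,
\[
b_1*b_2b_1=b_1b_2b_1+2b_2b_1b_1+b_3b_1+b_2b_2,\qquad b_1*b_1b_1b_0=3b_1b_1b_1b_0+b_1b_1b_0b_1+b_2b_1b_0+b_1b_2b_0
\]
have the same class. Here $\tau$ sends $b_1b_1b_1b_0$, $b_1b_1b_0b_1$, $b_1b_2b_0$ to $b_2b_1b_1$, $b_1b_2b_1$, $b_2b_0b_1$, and $\phi\left[\begin{smallmatrix}2,1\\1,0\end{smallmatrix}\right]=b_2b_0b_1+b_2b_1b_0$; this gives the second identity. The mixed words of weight $4$ have four classes: $[b_3b_0]=[b_2b_0b_0]$, $[b_2b_0b_1]=[b_1b_2b_0]$, $[b_2b_1b_0]$ and $[b_1b_0b_2]$. The products $b_1*b_1b_1b_0$, $\ b_1b_0*b_1b_1$, $\ b_1b_0*b_1b_0$, $\ b_2*b_1b_0$ have classes in $\mathcal G^{f,0}$, and their mixed parts are $b_2b_1b_0+b_1b_2b_0$, $\ b_2b_0b_1+b_2b_1b_0+b_1b_2b_0$, $\ 2b_2b_0b_0$, $\ b_2b_1b_0+b_1b_2b_0+b_1b_0b_2+b_3b_0$. Solving these relations in order shows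 that all four classes lie in $\mathcal G^{f,0}$.
\end{example}

\section{Coderivations, insertions, and the method in weight one}\label{sec:dual}

A derivation of $(H^0,*)$ must be compatible with a recursively defined product. On the dual side the product becomes a coproduct that is multiplicative for concatenation, so compatibility can be checked on single letters.

\subsection{The dual bialgebra}

Let $U=\mathbb Q\langle\beta_0,\beta_1,\ldots\rangle$ with the concatenation product, graded by the same weight, and let $\beta(t)=1+\sum_{k\ge1}\beta_kt^k$. Let $\Delta:U\to U\otimes U$ be the algebra homomorphism with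
\[
\Delta\beta_0=\beta_0\otimes1+1\otimes\beta_0,\qquad\Delta\beta(t)=\beta(t)\otimes\beta(t).
\]
With $\beta'_0=1$ and $\beta'_k=\beta_k$ for $k\ge1$, the second equation says $\Delta\beta_k=\sum_{l=0}^k\beta'_{k-l}\otimes\beta'_l$. An element $p$ is \emph{primitive} if $\Delta p=p\otimes1+1\otimes p$. The letters $\beta_0$ and $\beta_1$ are primitive, and commutators of primitive elements are primitive. Pair $H$ with $U$ so that words form dual bases; all weight pieces are finite-dimensional. Then
\begin{equation}\label{eq:dual}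
\langle u*v,x\rangle=\langle u\otimes v,\Delta x\rangle\qquad(u,v\in H,\ x\in U).
\end{equation}
Indeed, for $x=1$ both sides are the product of the constant terms. For $x=\beta_jx'$ write $u=\epsilon+\sum_ib_iu_i$ and $v=\epsilon'+\sum_ib_iv_i$. By \eqref{eq:first} the left side is $\langle u_j*v+u*v_j+\sum u_i*v_{i'},x'\rangle$, with the sum over $i+i'=j$, $i,i'\ge1$. The right side is $\langle u_j\otimes v+u\otimes v_j+\sum u_i\otimes v_{i'},\Delta x'\rangle$, because $\Delta x=(\beta_j\otimes1+1\otimes\beta_j+\sum\beta_i\otimes\beta_{i'})\Delta x'$. Induction on the length of $x$ finishes the proof.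

Let $U_+=\mathbb Q\langle\beta_1,\beta_2,\ldots\rangle$; it satisfies $\Delta U_+\subset U_+\otimes U_+$. By \eqref{eq:dual},
\begin{equation}\label{eq:primcrit}
\begin{gathered}\text{$x\in U_+$ without constant term is primitive if and only if}\\ \text{$\langle u*v,x\rangle=0$ for all nonempty words $u,v$ in $b_1,b_2,\ldots$}\end{gathered}
\end{equation}

A \emph{coderivation} of $U$ (or of $U_+$) is a linear map $s$ with $\Delta s=(s\otimes1+1\otimes s)\Delta$. Commutators of coderivations are coderivations, and $s(1)$ is primitive because $\Delta1=1\otimes1$. We use two kinds.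
\begin{itemize}
\item Right multiplication $R_p$ by a primitive element $p$.
\item \emph{Hopf derivations}: derivations $D$ of the concatenation algebra with $D\beta_0=0$ and $\Delta D\beta(t)=D\beta(t)\otimes\beta(t)+\beta(t)\otimes D\beta(t)$. The maps $\Delta D$ and $(D\otimes1+1\otimes D)\Delta$ both satisfy the Leibniz rule along $\Delta$ and agree on letters, so they are equal. In particular $D$ maps primitive elements to primitive elements.
\end{itemize}
For $p$ primitive, $z=p\beta(t)$ and $z=\beta(t)p$ both satisfy $\Delta z=z\otimes\beta(t)+\beta(t)\otimes z$. Hence every combination of such series, with Laurent polynomials in $t$ as coefficients, that lies in $tU[[t]]$ can serve as $D\beta(t)$ for a Hopf derivation $D$.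

The annihilator of $H^0$ is $\beta_0U$, so the graded dual of $H^0$ is $U^0=U/\beta_0U$, with basis the words that do not begin with $\beta_0$. Blocks and depth are defined as in $H^0$, and $U_+$ embeds in $U^0$. Since $\tau$ is an involutive permutation of words, its adjoint is given by the same rule on blocks and is again called $\tau$. Right multiplications and derivations that kill $\beta_0$ preserve $\beta_0U$ and so act on $U^0$.

We often represent the depth-$r$ part of $U^0$ by polynomials,
\[
\beta_{k_1}\beta_0^{m_1}\cdots\beta_{k_r}\beta_0^{m_r}\ \longleftrightarrow\ \prod_{i=1}^rX_i^{k_i-1}y_i^{m_i},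
\]
and call this the \emph{polynomial model}. In it, $U_+$ consists of the polynomials in $X$ alone, $(\tau f)(X;y)=f(y_r,\ldots,y_1;X_r,\ldots,X_1)$, and by \eqref{eq:phi}
\begin{equation}\label{eq:pairing}
\langle\phi(\mathfrak B_r(X;Y)),f\rangle=f(X_1,\ldots,X_r;\ Y_1,\ Y_1+Y_2,\ldots,Y_1+\dots+Y_r).
\end{equation}

\subsection{Descent to $\mathcal G^f$}

\begin{proposition}\label{prop:descent}
Let $Q$ be a coderivation of $U$ that raises the weight by $n$, preserves $\beta_0U$, and commutes with $\tau$ on $U^0$. Then the transpose $Q^t$ induces a derivation $\mathcal D$ of $\mathcal G^f$ that lowers the weight by $n$.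
\begin{enumerate}
\item[(a)] If $w\in H^0$ has weight $n$, then $\mathcal D[w]=\langle w,Q(1)\rangle\cdot1$.
\item[(b)] If $Q$ raises the number of letters $\beta_0$ by at least $\mu$, then $\mathcal D\,G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}=0$ whenever $\sum_id_i<\mu$.
\item[(c)] If $\mathcal D$ vanishes on a subalgebra $S$ and $\mathcal Dx=\delta\in\mathbb Q^\times$, then $x$ is transcendental over $S$, and $x\notin S$.
\end{enumerate}
\end{proposition}

\begin{proof}
By \eqref{eq:dual}, $\langle Q^t(u*v),x\rangle=\langle u\otimes v,(Q\otimes1+1\otimes Q)\Delta x\rangle=\langle Q^tu*v+u*Q^tv,x\rangle$, so $Q^t$ is a derivation for $*$. It preserves $H^0$, the annihilator of $\beta_0U$, and commutes with $\tau$ there. Therefore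
\[
Q^t\big((w-\tau w)*v\big)=(Q^tw-\tau Q^tw)*v+(w-\tau w)*Q^tv\in\mathfrak j .
\]
For (a), $Q^tw$ has weight $0$ and $\langle Q^tw,1\rangle=\langle w,Q(1)\rangle$. For (b), if the words of $w$ have fewer than $\mu$ letters $b_0$, then $\langle Q^tw,x\rangle=\langle w,Qx\rangle=0$ for all $x$; now use Proposition~\ref{prop:balanced}. For (c), let $\sum_{i=0}^eg_ix^i=0$ with $g_i\in S$. Applying $\mathcal D^e$ gives $e!\,\delta^eg_e=0$, so $g_e=0$, and by induction all $g_i$ vanish. Finally $\mathcal Dx=\delta\cdot1\ne0$ while $\mathcal DS=0$.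
\end{proof}

\subsection{Insertions and their swaps}

Put $x_0=\beta_0$, $x_1=\beta_1$, and let $V\subset\mathbb Q\langle x_0,x_1\rangle\subset U$ be the span of the words that contain $x_1$. We write $q\in V$ as
\[
q=\sum_{\nu\ge1}\sum_{p}q(p_0,\ldots,p_\nu)\,x_0^{p_0}x_1x_0^{p_1}\cdots x_1x_0^{p_\nu},\qquad q_\nu(t_0,\ldots,t_\nu)=\sum_pq(p)\,t_0^{p_0}\cdots t_\nu^{p_\nu},
\]
and call $\nu$, the number of letters $x_1$, the depth. The product of elements of depths $r$ and $s$ is encoded by $f(t_0,\ldots,t_r)g(t_r,\ldots,t_{r+s})$.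

Let $\operatorname{der}(\beta_k\mapsto e_k)$ denote the derivation of $U$ that kills $\beta_0$ and sends $\beta_k$ to $e_k$ for $k\ge1$. For $q\in V$ put
\[
I_q=\operatorname{der}(\beta_k\mapsto\beta_kq),\qquad J_q=\operatorname{der}(\beta_k\mapsto q\beta_k)+R_q,\qquad S_q=I_q-J_q=D_q-R_q,
\]
where $D_q=\operatorname{der}(\beta_k\mapsto[\beta_k,q])$. On a word with $r$ blocks, $I_q$ is the sum over $1\le i\le r$ of the insertions of $q$ directly after the letter $\beta_{k_i}$, and $J_q$ is the sum over $0\le i\le r$ of the insertions of $q$ after the $i$-th block, where $i=0$ means in front. If $q$ is primitive, then $D_q\beta(t)=[\beta(t),q]$, so $D_q$ is a Hopf derivation and $S_q$ is a coderivation. The next lemma computes the conjugates of these operators under $\tau$; it will be used three times. Define elements of $U_+$ by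
\begin{gather*}
E_n^+(q)=\sum q(p)\,\beta_{n+p_\nu}\beta_{p_{\nu-1}+1}\cdots\beta_{p_0+1},\qquad E_n^-(q)=\sum q(p)\,\beta_{p_\nu+1}\cdots\beta_{p_1+1}\beta_{n+p_0},\\
\theta_q=\sum q(0,p_1,\ldots,p_\nu)\,\beta_{p_\nu+1}\cdots\beta_{p_1+1}=\tau(q\bmod\beta_0U).
\end{gather*}

\begin{lemma}\label{lem:ins}
On $U^0$ we have $\tau I_q\tau=\operatorname{der}(\beta_n\mapsto E_n^+(q))$ and $\tau J_q\tau=\operatorname{der}(\beta_n\mapsto E_n^-(q))+R_{\theta_q}$.
\end{lemma}

\begin{proof}
Let $q$ be the word with exponents $p_0,\ldots,p_\nu$, and let $w$ have blocks $(k_i;m_i)$. The block of $\tau w$ that corresponds to $(k_i;m_i)$ is $(n_i;l_i)=(m_i+1;k_i-1)$. Inserting $q$ directly after $\beta_{k_i}$ replaces the $i$-th block by $(k_i;p_0),(1;p_1),\ldots,(1;p_{\nu-1}),(1;p_\nu+m_i)$, and $\tau$ turns these blocks into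
\[
(n_i+p_\nu;0),(p_{\nu-1}+1;0),\ldots,(p_1+1;0),(p_0+1;l_i).
\]
This is the block $(n_i;l_i)$ with $\beta_{n_i}$ replaced by $E^+_{n_i}(q)$. Inserting $q$ after the $i$-th block, $i\ge1$, gives $(k_i;m_i+p_0),(1;p_1),\ldots,(1;p_\nu)$, and $\tau$ turns these blocks into
\[
(p_\nu+1;0),\ldots,(p_1+1;0),(n_i+p_0;l_i),
\]
which is the replacement of $\beta_{n_i}$ by $E^-_{n_i}(q)$. Finally, $qw$ lies in $\beta_0U$ unless $p_0=0$, and then $\tau(qw)=(\tau w)\theta_q$.
\end{proof}

For $q=x_1^j$ we have $E_n^+=\beta_n\beta_1^j$, $E_n^-=\beta_1^j\beta_n$ and $\theta_q=\beta_1^j$, so that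
\begin{equation}\label{eq:x1power}
\tau S_{x_1^j}\tau=S_{x_1^j}\qquad(j\ge1).
\end{equation}

\begin{example}[the method in weight one]\label{ex:one}
The letter $x_1$ is primitive, so $S_{x_1}$ is a coderivation, and it commutes with $\tau$ by \eqref{eq:x1power}. Proposition~\ref{prop:descent} gives a derivation $\mathcal D$ of $\mathcal G^f$ that lowers the weight by $1$. From $S_{x_1}(1)=-\beta_1$ we get $\mathcal DG^f(1)=-1$, so $G^f(1)$ is transcendental over $\ker\mathcal D$. In weight one, $S_{x_1}\beta_1=-\beta_1^2$, so $\mathcal DG^f(2)=0$ and $G^f(1)\in\mathcal G^f$ is transcendental over $\mathbb Q[G^f(2)]$. In weight two,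
\[
S_{x_1}\beta_2=[\beta_2,\beta_1]-\beta_2\beta_1=-\beta_1\beta_2,\qquad S_{x_1}(\beta_1\beta_0)=-\beta_1\beta_0\beta_1,\qquad S_{x_1}\beta_1^2=-\beta_1^3,
\]
and the first two values are exchanged by $\tau$, as they must be. Thus $\mathcal DG^f(1,2)=-G^f(2)$ and $\mathcal DG^f(2,1)=\mathcal DG^f(3)=0$, in agreement with the Leibniz rule for $G^f(1)G^f(2)=G^f(1,2)+G^f(2,1)+G^f(3)$.
\end{example}

\subsection{What is needed to kill $\mathcal G^{f,0}$}\label{sub:plan}

The derivation of Example~\ref{ex:one} does not vanish on $\mathcal G^{f,0}$. By Proposition~\ref{prop:descent}(b) we want a coderivation that always creates a letter $\beta_0$. The operator $S_A$ does so if $A\in V$ is primitive and all its words contain $x_0$. It does not commute with $\tau$, so its conjugate $S_A^\vee=\tau S_A\tau$ enters, and two difficulties arise.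

First, $S_A^\vee$ need not be a coderivation. A necessary condition is that $S_A^\vee(1)=-\theta_A$ be primitive, and for $A=[x_0,x_1]$ the element $\theta_A=-\beta_2$ is not. Sections~\ref{sec:lie} and~\ref{sec:elements} produce $A$ for which $S_A^\vee$ is a coderivation.

Second, we need a $\tau$-invariant Lie expression in which every monomial contains $S_A$. The sum $S_A+S_A^\vee$ is invariant, but its value at $1$ has the component $-\theta_A$ without $\beta_0$. The commutator $[S_A,S_A^\vee]$ changes sign under $\tau$. With a third coderivation $T$ that commutes with $\tau$, the sum $[S_A^\vee,[S_A,T]]+[S_A,[S_A^\vee,T]]$ is invariant. For it to be nonzero, $T$ should couple the variables $y$, on which $S_A$ acts, with the variables $X$, on which $S_A^\vee$ acts.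

\section{A swap invariant coderivation of weight two}\label{sec:T}

The simplest operator that couples $X$ and $y$ is $T_0=\operatorname{der}(\beta_k\mapsto[\beta_{k+1},\beta_0])$. Replacing $\beta_{k_i}$ by $\beta_{k_i+1}\beta_0-\beta_0\beta_{k_i+1}$ raises $k_i$ and raises $m_i$ or $m_{i-1}$; for $i=1$ the second term lies in $\beta_0U$. So in the polynomial model, with $y_0=0$ and $X_{r+1}=0$,
\begin{equation}\label{eq:T0}
T_0f=\Big(\sum_{i=1}^rX_i(y_i-y_{i-1})\Big)f=\Big(\sum_{i=1}^ry_i(X_i-X_{i+1})\Big)f .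
\end{equation}
The substitution $X_i\leftrightarrow y_{r+1-i}$ exchanges the two forms of the factor, so $\tau T_0\tau=T_0$.

However, $T_0$ is not a Hopf derivation. With the primitive element $\gamma=[\beta_1,\beta_0]$ we have $T_0\beta(t)=t^{-1}[\beta(t),\beta_0]-\gamma$, and the last term is not of the form $p\beta(t)$ or $\beta(t)p$. To replace it by $-\frac12(\gamma\beta(t)+\beta(t)\gamma)$ we add $T_1=-\frac12(I_\gamma+J_\gamma)$. This destroys the invariance, so we add the conjugate of $T_1$. For $\gamma=x_1x_0-x_0x_1$ we have $\gamma(0,1)=1$ and $\gamma(1,0)=-1$, hence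
\[
E_n^+(\gamma)=\beta_{n+1}\beta_1-\beta_n\beta_2,\qquad E_n^-(\gamma)=\beta_2\beta_n-\beta_1\beta_{n+1},\qquad\theta_\gamma=\beta_2,
\]
and Lemma~\ref{lem:ins} gives $\tau T_1\tau=T_2$ on $U^0$ for
\[
T_2=\operatorname{der}\big(\beta_n\mapsto-\tfrac12[\beta_{n+1},\beta_1]+\tfrac12[\beta_n,\beta_2]\big)-\tfrac12R_{\beta_2}.
\]
Here $\beta_2$ is not primitive, but $\pi=\beta_2-\frac12\beta_1^2$ is, since $\Delta\beta_2$ and $\frac12\Delta\beta_1^2$ have the same cross term $\beta_1\otimes\beta_1$. The correction that replaces $\beta_2$ by $\pi$ in both places is $T_3=-\frac14S_{x_1^2}$, and it is invariant by \eqref{eq:x1power}.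

\begin{proposition}\label{prop:T}
The operator $T=T_0+T_1+T_2+T_3$ is a coderivation of $U$ that raises the weight by $2$, preserves $\beta_0U$, and commutes with $\tau$ on $U^0$. It never lowers the number of letters $\beta_0$; $T_0$ preserves the depth, $T_0(1)=0$, and $T-T_0$ raises the depth.
\end{proposition}

\begin{proof}
Collecting terms, $T=D_T-\frac12R_{\gamma+\pi}$, where $D_T$ is the derivation with $D_T\beta_0=0$ and
\[
D_T\beta_k=[\beta_{k+1},\beta_0-\tfrac12\beta_1]-\tfrac12(\gamma\beta_k+\beta_k\gamma)+\tfrac12[\beta_k,\pi]\qquad(k\ge1).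
\]
The series $t^{-1}[\beta(t),\beta_0-\frac12\beta_1]-\frac12(\gamma\beta(t)+\beta(t)\gamma)+\frac12[\beta(t),\pi]$ has these coefficients for $t^k$, $k\ge1$; its coefficient of $t^{-1}$ is $0$, and its coefficient of $t^0$ is $[\beta_1,\beta_0]-\gamma=0$. So it equals $D_T\beta(t)$, and $D_T$ is a Hopf derivation. Hence $T$ is a coderivation. Conjugation by $\tau$ fixes $T_0$ and $T_3$ and exchanges $T_1$ and $T_2$. The operators $T_0,T_1,T_2,T_3$ add $1,1,0,0$ letters $\beta_0$ and raise the depth by $0,1,1,2$.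
\end{proof}

\section{Lie polynomials whose swapped insertion is a coderivation}\label{sec:lie}

\emph{Lie polynomials} are the elements of the smallest subspace of $\mathbb Q\langle x_0,x_1\rangle$ that contains $x_0,x_1$ and is closed under commutators. They are primitive in $U$.

\begin{lemma}\label{lem:lie}
Let $A$ be a homogeneous Lie polynomial of weight $N\ge2$.
\begin{enumerate}
\item[(a)] Every word of $A$ contains both $x_0$ and $x_1$. In particular $A\in V$.
\item[(b)] $A_\nu(t_0+s,\ldots,t_\nu+s)=A_\nu(t_0,\ldots,t_\nu)$.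
\item[(c)] $A_\nu(t_0,\ldots,t_\nu)=(-1)^{N-1}A_\nu(t_\nu,\ldots,t_0)$.
\item[(d)] $A_1=\lambda\,(t_0-t_1)^{N-1}$ for some $\lambda=\lambda(A)\in\mathbb Q$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Setting $x_0=0$ or $x_1=0$ maps to a commutative algebra and kills all commutators. (b) Let $\delta$ be the derivation with $\delta x_0=1$, $\delta x_1=0$. From $\delta[a,a']=[\delta a,a']+[a,\delta a']$ it follows by induction that $\delta$ kills all Lie polynomials of weight $\ge2$. In the encoding, $\delta=\sum_i\partial/\partial t_i$, and a polynomial over $\mathbb Q$ killed by this operator is translation invariant. (c) Reversal of words satisfies $\operatorname{rev}[a,a']=-[\operatorname{rev}a,\operatorname{rev}a']$, so $\operatorname{rev}A=(-1)^{N-1}A$ by induction. (d) follows from (b) and homogeneity.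
\end{proof}

For such $A$ put $E_n=E_n^+(A)-E_n^-(A)$, $\theta=\theta_A$ and
\[
D_A^\vee=\operatorname{der}(\beta_n\mapsto E_n),\qquad S_A^\vee=D_A^\vee-R_\theta .
\]
The operator $S_A^\vee$ preserves $\beta_0U$ and $U_+$, and $\tau S_A\tau=S_A^\vee$ on $U^0$ by Lemma~\ref{lem:ins}. In the polynomial model, let $\widehat A_\nu(X_1,\ldots,X_{\nu+1})=A_\nu(X_{\nu+1},\ldots,X_1)$. The depth-$(\nu+1)$ parts of $E_n^+$ and $E_n^-$ are $X_1^{n-1}\widehat A_\nu$ and $X_{\nu+1}^{n-1}\widehat A_\nu$, and the depth-$\nu$ part of $\theta$ is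
\begin{equation}\label{eq:theta}
\theta_\nu(X_1,\ldots,X_\nu)=\widehat A_\nu(X_1,\ldots,X_\nu,0)=A_\nu(0,X_\nu,\ldots,X_1).
\end{equation}
In particular $E_1=0$, and $\theta_\nu\ne0$ whenever $A_\nu\ne0$, by translation invariance.

We shall see that primitivity of $\theta$, together with $\lambda=0$, makes $S_A^\vee$ a coderivation. The two explicit Lie polynomials from which we start have $\lambda\ne0$, and their $\theta$ is primitive only after adding a multiple of $\beta_1^N$. This defect is harmless, because it disappears in brackets. So we work with a larger class.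

\begin{definition}\label{def:S}
Let $\mathcal S$ be the set of homogeneous Lie polynomials $A$ of weight $N\ge2$ such that $\lambda(A)=0$ if $N$ is even, and $\hat\theta=\theta_A+\kappa\beta_1^N$ is primitive, where $\kappa=\lambda(A)/N$.
\end{definition}

Let $L_q$ denote left multiplication by $q$.

\begin{proposition}\label{prop:hopf}
Let $A\in\mathcal S$. The derivation $\hat D$ of $U_+$ with $\hat D\beta_n=\hat E_n:=E_n+\kappa[\beta_n,\beta_1^N]$ is a Hopf derivation, and $\hat S:=S_A^\vee-\kappa L_{\beta_1^N}$ is a coderivation of $U_+$. If $\lambda(A)=0$, then $S_A^\vee$ is a coderivation of $U$.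
\end{proposition}

\begin{proof}
The plan is to write $\hat E_n$ as a combination of products of one letter with a primitive element, whose coproducts are explicit, and to remove the unwanted terms by means of $\hat E_1=0$.

\emph{Step 1: rewriting $\hat E_n$.} Let $\theta^*=(-1)^{N-1}\operatorname{rev}\theta$ and $\hat\theta^*=(-1)^{N-1}\operatorname{rev}\hat\theta$. Translating by $X_{\nu+1}$ and using \eqref{eq:theta}, or translating by $X_1$ and using Lemma~\ref{lem:lie}(c) as well, we get
\[
\widehat A_\nu=\theta_\nu(X_1-X_{\nu+1},\ldots,X_\nu-X_{\nu+1})=\theta^*_\nu(X_2-X_1,\ldots,X_{\nu+1}-X_1).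
\]
Let $\partial$ be the derivation of $U_+$ with $\partial\beta_1=0$ and $\partial\beta_k=(k-1)\beta_{k-1}$ for $k\ge2$; in the polynomial model it is $\sum_i\partial/\partial X_i$. Taylor expansion of the second expression in $X_1$ and of the first in $X_{\nu+1}$ gives $E_n^+=\sum_{j\ge0}\frac{(-1)^j}{j!}\beta_{n+j}\,\partial^j\theta^*$ and $E_n^-=\sum_{j\ge0}\frac{(-1)^j}{j!}(\partial^j\theta)\beta_{n+j}$. We have $\partial\beta_1^N=0$, and $\hat\theta^*=\theta^*+\kappa\beta_1^N$ because $N$ is odd whenever $\kappa\ne0$. Hence $\hat E_n=\Omega_n$ for $n\ge1$, where for all $k\in\mathbb Z$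
\[
\Omega_k=\sum_{j\ge\max(0,-k)}\frac{(-1)^j}{j!}\Big(\beta'_{k+j}\,\partial^j\hat\theta^*-(\partial^j\hat\theta)\,\beta'_{k+j}\Big).
\]
The sums are finite, since $\partial$ lowers the weight and preserves the length.

\emph{Step 2: the coproduct.} Since $\partial\beta(t)=t^2\frac d{dt}\beta(t)$, differentiating $\Delta\beta(t)=\beta(t)\otimes\beta(t)$ shows that $\partial$ is a Hopf derivation. The maps $\Delta\operatorname{rev}$ and $(\operatorname{rev}\otimes\operatorname{rev})\Delta$ are anti-homomorphisms that agree on letters, so reversal preserves primitivity. Thus all $\partial^j\hat\theta$ and $\partial^j\hat\theta^*$ are primitive. For $p$ primitive, $\Delta(\beta_{n+j}p)=\sum_{l=0}^{n+j}(\beta'_{n+j-l}p\otimes\beta'_l+\beta'_l\otimes\beta'_{n+j-l}p)$, and the same holds with $p$ on the left. Summing over $j$,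
\begin{equation}\label{eq:Omega}
\Delta\hat E_n=\sum_{l\ge0}\big(\Omega_{n-l}\otimes\beta'_l+\beta'_l\otimes\Omega_{n-l}\big)\qquad(n\ge1).
\end{equation}
The Hopf property is the same formula with the sum restricted to $0\le l\le n-1$. So we must show that $\Omega_k=0$ for $k\le0$.

\emph{Step 3: $\Omega_k=0$ for $k\le0$.} We have $\hat E_1=E_1+\kappa[\beta_1,\beta_1^N]=0$, so \eqref{eq:Omega} for $n=1$ reads $\sum_{l\ge1}(\Omega_{1-l}\otimes\beta_l+\beta_l\otimes\Omega_{1-l})=0$. Project the first factor onto the span of the words of length $\ne1$. This kills the second sum, and the $\beta_l$ are linearly independent, so every $\Omega_k$ with $k\le0$ is a combination of single letters. The words of $\partial^j\hat\theta$ and $\partial^j\hat\theta^*$ are nonempty, so single letters arise only from $j=-k$, where the term is $\frac{(-1)^j}{j!}(\partial^j\hat\theta^*-\partial^j\hat\theta)$. As $N\ge2$, the length-one part of $\hat\theta$ is that of $\theta$, namely $A(0,N-1)\beta_N=(-1)^{N-1}\lambda\beta_N$,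 and that of $\hat\theta^*$ is $\lambda\beta_N$. They agree because $N$ is odd or $\lambda=0$. Hence $\Omega_k=0$.

\emph{Step 4: conclusion.} $\hat D-R_{\hat\theta}$ is a coderivation of $U_+$. On $U_+$ the derivation $\beta_n\mapsto[\beta_n,\beta_1^N]$ is $R_{\beta_1^N}-L_{\beta_1^N}$, so $\hat D-R_{\hat\theta}=D_A^\vee+\kappa(R_{\beta_1^N}-L_{\beta_1^N})-R_\theta-\kappa R_{\beta_1^N}=\hat S$. If $\lambda=0$, then $\kappa=0$, $\hat E_n=E_n$ and $\theta$ is primitive; so $D_A^\vee$ is a Hopf derivation of $U$ and $S_A^\vee$ is a coderivation of $U$.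
\end{proof}

\begin{remark}
The condition for even $N$ cannot be dropped. For $A=[x_0,x_1]$ we have $\lambda=1$ and $\hat\theta=-\beta_2+\frac12\beta_1^2=-\pi$ is primitive. Here $\hat E_2=2\beta_2\beta_2-\beta_3\beta_1-\beta_1\beta_3+\frac12[\beta_2,\beta_1^2]$. As $\hat E_1=0$, the Hopf property would make $\hat E_2$ primitive, but $\langle b_1*b_3,\hat E_2\rangle=-2$.
\end{remark}

To obtain elements of $\mathcal S$ with $\lambda=0$, we use the commutator of the operators $S_A$. On $\mathbb Q\langle x_0,x_1\rangle$, $D_A$ is the derivation $x_0\mapsto0$, $x_1\mapsto[x_1,A]$, which preserves Lie polynomials. Put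
\[
\{A,A'\}=[A,A']+D_A(A')-D_{A'}(A).
\]
Each word of $\{A,A'\}$ arises by inserting a word of one argument into, or next to, a word of the other. So the bracket is \emph{additive} in the number of letters $x_0$ and in the number of letters $x_1$.

\begin{proposition}\label{prop:bracket}
If $A,A'\in\mathcal S$, then $\{A,A'\}\in\mathcal S$ and $\lambda(\{A,A'\})=0$.
\end{proposition}

\begin{proof}
Let primes denote the data of $A'$. The bracket is a homogeneous Lie polynomial, and by additivity its words contain at least two letters $x_1$, so $\lambda=0$. We must show that $\theta_{\{A,A'\}}$ is primitive. From $[D,R_q]=R_{D(q)}$ for a derivation $D$ and $[R_A,R_{A'}]=-R_{[A,A']}$ we get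
\[
[S_A,S_{A'}]=[D_A,D_{A'}]-R_{D_A(A')}+R_{D_{A'}(A)}-R_{[A,A']},
\]
so $[S_A,S_{A'}](1)=-\{A,A'\}$. Conjugating by $\tau$ on $U^0$ gives $[S_A^\vee,S_{A'}^\vee](1)=-\theta_{\{A,A'\}}$. On $U_+$ we have $[S_A^\vee,L_q]=L_{D_A^\vee(q)}$, because left and right multiplications commute. Since $D_A^\vee\beta_1=E_1=0$, the operator $S_A^\vee$ commutes with $L_{\beta_1^{N'}}$, and for the same reason $S_{A'}^\vee$ commutes with $L_{\beta_1^N}$. The two left multiplications commute with each other. Hence $[S_A^\vee,S_{A'}^\vee]=[\hat S,\hat S']$ on $U_+$. This is a coderivation by Proposition~\ref{prop:hopf}, so its value at $1$ is primitive.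
\end{proof}

\section{Elements of $\mathcal S$}\label{sec:elements}

\subsection{Two elements of weights $3$ and $5$}

The bracket is antisymmetric, so we need two different elements to begin with.

\begin{lemma}\label{lem:sigma}
The following Lie polynomials lie in $\mathcal S$ and have $\lambda=1$:
\begin{align*}
\sigma_3={}&[x_0,[x_0,x_1]]+[[x_0,x_1],x_1],\\
\sigma_5={}&[x_0,[x_0,[x_0,[x_0,x_1]]]]+2[x_0,[x_0,[[x_0,x_1],x_1]]]-\tfrac32[[x_0,[x_0,x_1]],[x_0,x_1]]\\
&+2[x_0,[[[x_0,x_1],x_1],x_1]]-\tfrac12[[[x_0,x_1],x_1],[x_0,x_1]]+[[[[x_0,x_1],x_1],x_1],x_1].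
\end{align*}
\end{lemma}

\begin{proof}
Put $u_j=t_{j-1}-t_j$. In depth $\nu$, the operator $[x_0,\cdot\,]$ is multiplication by $t_0-t_\nu=u_1+\dots+u_\nu$, and $x_1$ is encoded by $1$. So $[x_0,x_1]$, $[[x_0,x_1],x_1]$, $[[[x_0,x_1],x_1],x_1]$ are encoded by $u_1$, $\ u_1-u_2$, $\ u_1-2u_2+u_3$. The depth-one parts of $\sigma_3,\sigma_5$ are $u_1^2,u_1^4$, so $\lambda=1$. For odd $N$, \eqref{eq:theta} and Lemma~\ref{lem:lie}(c) give $\theta_\nu(X_1,\ldots,X_\nu)=A_\nu(X_1,\ldots,X_\nu,0)$.

We verify \eqref{eq:primcrit} on generating series. In this proof $x,y,z,w$ are commuting variables and $\psi_r$ is the depth-$r$ part of $\hat\theta$, so that $\langle b(x)b(y)\cdots,\hat\theta\rangle=\psi_r(x,y,\ldots)$. A stuffle product is the sum of all shuffles and of all terms in which letters of the two factors are merged, and merging $b(x)$ with $b(y)$ gives the divided difference $F([xy])=\frac{F(x)-F(y)}{x-y}$ in the corresponding argument. Only pairs of depths $(r,s)$ with $r\le s$ and $r+s\le N$ occur.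

\emph{The element $\sigma_3$.} Here $\psi_1=x^2$, $\psi_2(x,y)=(x-y)-y=x-2y$, $\psi_3=\kappa=\frac13$. Depths $(1,1)$ give $(x-2y)+(y-2x)+(x+y)=0$. Depths $(1,2)$: $b_1*b_1b_1=3b_1^3+b_2b_1+b_1b_2$ gives $3\cdot\frac13+1-2=0$.

\emph{The element $\sigma_5$.} Since $[[x_0,[x_0,x_1]],[x_0,x_1]]$ is encoded by $u_1^2u_2-u_1u_2^2$ and $[[[x_0,x_1],x_1],[x_0,x_1]]$ by $(u_1-u_2)u_3-u_1(u_2-u_3)$, the parts of depth $2,3,4$ are
\begin{gather*}
(u_1-u_2)\big(2(u_1+u_2)^2-\tfrac32u_1u_2\big),\\
2(u_1+u_2+u_3)(u_1-2u_2+u_3)-\tfrac12(2u_1u_3-u_1u_2-u_2u_3),\qquad u_1-3u_2+3u_3-u_4 .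
\end{gather*}
Setting the last variable $t_\nu$ to $0$, we get $\psi_1=x^4$, $\psi_5=\frac15$ and
\begin{align*}
\psi_2&=f(x,y)=2x^3-\tfrac{11}2x^2y+\tfrac92xy^2-3y^3,\\
\psi_3&=g(x,y,z)=2x^2-\tfrac{11}2xy+\tfrac92xz-\tfrac12y^2+2yz-\tfrac12z^2,\\
\psi_4&=h(x,y,z,w)=x-4y+6z-4w.
\end{align*}
The divided differences of $g$ are $g([xx'],y,z)=2(x+x')-\frac{11}2y+\frac92z$, $\ g(x,[yy'],z)=-\frac{11}2x-\frac12(y+y')+2z$ and $g(x,y,[zz'])=\frac92x+2y-\frac12(z+z')$.
\begin{itemize}
\item $(1,1)$: $f(x,y)+f(y,x)=-(x^3+x^2y+xy^2+y^3)$ cancels $\frac{x^4-y^4}{x-y}$.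
\item $(1,2)$, $b(x)*b(y)b(z)$: the shuffles give
\[
g(x,y,z)+g(y,x,z)+g(y,z,x)=x^2+\tfrac72y^2-\tfrac32z^2-\tfrac{13}2xy+\tfrac{17}2xz+yz .
\]
The merged terms are $f([xy],z)=2(x^2+xy+y^2)-\frac{11}2(x+y)z+\frac92z^2$ and $f(y,[xz])=-\frac{11}2y^2+\frac92y(x+z)-3(x^2+xz+z^2)$. Their sum is the negative of the display.
\item $(1,3)$, $b(x)*b(y)b(z)b(w)$: the four shuffles give $-x-y+4z-6w$. The merged terms $g([xy],z,w)$, $g(y,[xz],w)$, $g(y,z,[xw])$ are $2(x+y)-\frac{11}2z+\frac92w$, $\ -\frac{11}2y-\frac12(x+z)+2w$, $\ \frac92y+2z-\frac12(x+w)$, with sum $x+y-4z+6w$.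
\item $(2,2)$, $b(x)b(y)*b(z)b(w)$: the six shuffles $xyzw$, $xzyw$, $xzwy$, $zxyw$, $zxwy$, $zwxy$ give $(x+z)-4(y+w)$. The single merges are
\begin{align*}
g([xz],y,w)+g([xz],w,y)&=4(x+z)-(y+w),\\
g(z,[xw],y)&=-\tfrac{11}2z-\tfrac12(x+w)+2y,\\
g(x,[yz],w)&=-\tfrac{11}2x-\tfrac12(y+z)+2w,\\
g(x,z,[yw])+g(z,x,[yw])&=\tfrac{13}2(x+z)-(y+w),
\end{align*}
with sum $\frac92(x+z)-\frac12(y+w)$. The double merge is $f([xz],[yw])=-\frac{11}2(x+z)+\frac92(y+w)$. The total is $0$.
\item $(1,4)$: $b_1*b_1^4$ is $5b_1^5$ plus the four words with one $b_2$ and three $b_1$, giving $5\cdot\frac15+(1-4+6-4)=0$.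
\item $(2,3)$: in $b_1^2*b_1^3$ the word $b_1^5$ occurs $10$ times, each word with one $b_2$ three times, and each word with two $b_2$ once. The latter pair with the coefficients of $xy,xz,yz$ in $g$. The total is $10\cdot\frac15+3(1-4+6-4)+(-\frac{11}2+\frac92+2)=2-3+1=0$.\qedhere
\end{itemize}
\end{proof}

\subsection{Iterated brackets}

For a nonzero Lie polynomial $A$ let $\mu(A)$ be the minimal number of letters $x_0$ in a word of $A$. Theorem~\ref{thm:B} requires nonzero elements of $\mathcal S$ with $\mu$ arbitrarily large. Iterated brackets have large $\mu$ by additivity; the point is that they do not vanish, and we see this in lowest depth.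

\begin{proposition}\label{prop:Am}
Let $A^{(0)}=\{\sigma_3,\sigma_5\}$ and $A^{(m+1)}=\{\sigma_3,A^{(m)}\}$. Then $A^{(m)}\in\mathcal S$, $\lambda(A^{(m)})=0$, the lowest depth of $A^{(m)}$ is $m+2$ with $A^{(m)}_{m+2}\ne0$, and $\mu(A^{(m)})\ge m+2$. Moreover,
\[
A^{(0)}_2=P(t_0-t_1,t_1-t_2),\qquad P(u,v)=uv(v^2-u^2)(2u+v)(u+2v).
\]
\end{proposition}

\begin{proof}
Membership in $\mathcal S$ and $\lambda=0$ follow from Proposition~\ref{prop:bracket} and Lemma~\ref{lem:sigma}. By additivity and Lemma~\ref{lem:lie}(a), every word of $A^{(m)}$ has at least $m+2$ letters $x_0$ and at least $m+2$ letters $x_1$. It remains to show that $A^{(m)}_{m+2}\ne0$.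

Let $\varphi$ be a homogeneous Lie polynomial of weight $\ge2$ without words of depth $<r$, where $r\ge1$, and let $B$ be the depth-$(r+1)$ part of $\{\sigma_3,\varphi\}$. Only $\varphi_r$ and the depth-one part $s(t_0,t_1)=(t_0-t_1)^2$ of $\sigma_3$ contribute. Replacing the $i$-th letter $x_1$ of $\varphi$ by an element of depth two creates a new variable between $t_{i-1}$ and its right neighbor. So the three terms $[\sigma_3,\varphi]$, $D_{\sigma_3}\varphi$, $-D_\varphi\sigma_3$ give
\begin{align*}
B={}&s(t_0,t_1)\varphi_r(t_1,\ldots,t_{r+1})-\varphi_r(t_0,\ldots,t_r)s(t_r,t_{r+1})\\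
&+\sum_{i=1}^r\varphi_r(t_0,\ldots,\widehat{t_i},\ldots,t_{r+1})\big(s(t_i,t_{i+1})-s(t_{i-1},t_i)\big)\\
&-s(t_0,t_{r+1})\big(\varphi_r(t_1,\ldots,t_{r+1})-\varphi_r(t_0,\ldots,t_r)\big),
\end{align*}
where the hat denotes omission. With $t_{-1}=t_{r+1}$ and $t_{r+2}=t_0$ this is
\begin{equation}\label{eq:B}
B=\sum_{i=0}^{r+1}\varphi_r(t_0,\ldots,\widehat{t_i},\ldots,t_{r+1})\big[(t_i-t_{i+1})^2-(t_{i-1}-t_i)^2\big].
\end{equation}
The map $\varphi_r\mapsto B$ has a kernel, since $\{\sigma_3,\sigma_3\}=0$. The following two facts give a condition that excludes the kernel and is reproduced at each step.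

\emph{($\alpha$) $B(t,0,\ldots,0)=0$.} For $i=0$ the square bracket is $t^2-t^2=0$. The terms $i=1$ and $i=r+1$ are $-t^2\varphi_r(t,0,\ldots,0)$ and $+t^2\varphi_r(t,0,\ldots,0)$. For $2\le i\le r$ the square bracket vanishes.

\emph{($\beta$) If $\varphi_r\ne0$ and $\varphi_r(t,0,\ldots,0)=0$, then $B\ne0$.} Let $e$ be the degree of $\varphi_r$ in $t_0$ and $\Lambda(t_1,\ldots,t_r)\ne0$ the coefficient of $t_0^e$. In \eqref{eq:B} the term $i=0$ has degree $\le1$ in $t_0$, and the terms $2\le i\le r$ have degree $\le e$. So the coefficient of $t_0^{e+2}$ in $B$ comes from $i=r+1$ and $i=1$ and equals $\Lambda(t_1,\ldots,t_r)-\Lambda(t_2,\ldots,t_{r+1})$. Suppose $B=0$. The second term does not involve $t_1$, so $\Lambda$ does not depend on its first argument; then the second term does not involve $t_2$, so $\Lambda$ does not depend on its second argument; and so on. Thus $\Lambda$ is a constant, $\varphi_r$ is homogeneous of degree $e$, and $\varphi_r(t,0,\ldots,0)=\Lambda t^e\ne0$, a contradiction.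

For $\varphi=\sigma_5$, $r=1$, $\varphi_1=(t_0-t_1)^4$, put $u=t_0-t_1$, $v=t_1-t_2$. The terms $i=2,1,0$ of \eqref{eq:B} are $u^4((u+v)^2-v^2)$, $\ (u+v)^4(v^2-u^2)$, $\ v^4(u^2-(u+v)^2)$. Since $(u+v)^5(u-v)=u^6+4u^5v+5u^4v^2-5u^2v^4-4uv^5-v^6$, their sum is
\[
u^5(u+2v)-(u+v)^5(u-v)-v^5(2u+v)=-2u^5v-5u^4v^2+5u^2v^4+2uv^5=P(u,v)\ne0 .
\]
Each $A^{(m)}_{m+2}$ vanishes at $(t,0,\ldots,0)$ by ($\alpha$), so ($\beta$) gives $A^{(m+1)}_{m+3}\ne0$ by induction.
\end{proof}

\section{The derivation $\mathcal D_A$ and its values in lowest depth}\label{sec:Q}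

In this section $A$ is a nonzero element of $\mathcal S$ of weight $N$ with $\lambda(A)=0$, and $\nu$ is the lowest depth with $A_\nu\ne0$. The hypothesis $\lambda(A)=0$ makes $S_A^\vee$ a coderivation of $U$ and gives $\nu\ge2$. Following Section~\ref{sub:plan}, put
\[
Q_A=[S_A^\vee,[S_A,T]]+[S_A,[S_A^\vee,T]].
\]

\begin{proposition}\label{prop:DA}
The transpose of $Q_A$ induces a derivation $\mathcal D_A$ of $\mathcal G^f$ that lowers the weight by $2N+2$. It satisfies $\mathcal D_A[w]=\langle w,Q_A(1)\rangle\cdot1$ for $w$ of weight $2N+2$, and $\mathcal D_A\,G^f\binom{k_1,\ldots,k_r}{d_1,\ldots,d_r}=0$ whenever $\sum_id_i<\mu(A)$. In particular $\mathcal D_A|_{\mathcal G^{f,0}}=0$.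
\end{proposition}

\begin{proof}
The operators $S_A$, $S_A^\vee$, $T$ are coderivations of $U$ of weights $N,N,2$ that preserve $\beta_0U$ (Propositions~\ref{prop:T} and~\ref{prop:hopf}). Conjugation by $\tau$ exchanges $S_A$ and $S_A^\vee$ and fixes $T$, so it exchanges the two summands of $Q_A$. The operator $S_A^\vee$ preserves the number of letters $\beta_0$, $T$ never lowers it, and $S_A$ raises it by at least $\mu(A)\ge1$. Every monomial of $Q_A$ contains $S_A$. Apply Proposition~\ref{prop:descent}.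
\end{proof}

We must show that $Q_A(1)\ne0$ in $U^0$. The full element involves all depths of $A$, but the depth is preserved by the pairing, so it suffices to know the part of lowest depth. Let
\[
\alpha(y_1,\ldots,y_\nu)=A_\nu(0,y_1,\ldots,y_\nu)=\theta_\nu(y_\nu,\ldots,y_1)\ne0 .
\]

\begin{proposition}\label{prop:lowest}
The element $Q_A(1)\in U^0$ has no component of depth $<2\nu$. With $y_0=0$ and $X_{2\nu+1}=0$, its component $Q^{(2\nu)}$ of depth $2\nu$ is given by
\begin{equation}\label{eq:Q}
\begin{aligned}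
\tfrac12Q^{(2\nu)}={}&-X_{\nu+1}y_\nu\,\alpha(y_1,\ldots,y_\nu)\,\theta_\nu(X_{\nu+1},\ldots,X_{2\nu})\\
&+\sum_{i=1}^\nu(X_i-X_{i+\nu})(y_{i+\nu}-y_{i-1})\,\alpha(y_1,\ldots,y_{i-1},y_{i+\nu},\ldots,y_{2\nu})\,\widehat A_\nu(X_i,\ldots,X_{i+\nu})\\
&+\sum_{i=1}^\nu(X_i-X_{i+\nu+1})(y_{i+\nu}-y_i)\,\theta_\nu(X_1,\ldots,X_i,X_{i+\nu+1},\ldots,X_{2\nu})\,A_\nu(y_i,\ldots,y_{i+\nu}).
\end{aligned}
\end{equation}
\end{proposition}

\begin{proof}
Expanding the commutators,
\[
Q_A=(S_A^\vee S_A+S_AS_A^\vee)T-2S_A^\vee TS_A-2S_ATS_A^\vee+T(S_A^\vee S_A+S_AS_A^\vee).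
\]
Let $\eta$ and $\xi$ be the parts of $S_A$ and $S_A^\vee$ that raise the depth by exactly $\nu$; all other parts raise it by more. By Proposition~\ref{prop:T}, $T(1)$ has depth $\ge1$ and $T_0$ is the depth-preserving part of $T$. So depths $<2\nu$ do not occur, and
\[
\tfrac12Q^{(2\nu)}=-\xi T_0\eta(1)-\eta T_0\xi(1)+\tfrac12T_0(\xi\eta+\eta\xi)(1).
\]

We translate $\eta$ and $\xi$ into the polynomial model. Let $f$ have depth $r$. For $1\le i\le r$, the insertions of $A$ directly after the $i$-th letter and after the $i$-th block produce the blocks listed in the proof of Lemma~\ref{lem:ins}, in positions $i,\ldots,i+\nu$; the exponent $m_i$ is carried by $y_{i+\nu}$ in the first case and by $y_i$ in the second. With $X^{(i)}=(X_1,\ldots,X_i,X_{i+\nu+1},\ldots,X_{r+\nu})$,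
\begin{align*}
\eta f={}&\sum_{i=1}^r\Big[f(X^{(i)};y_1,\ldots,y_{i-1},y_{i+\nu},y_{i+\nu+1},\ldots)-f(X^{(i)};y_1,\ldots,y_{i-1},y_i,y_{i+\nu+1},\ldots)\Big]\\
&\qquad\times A_\nu(y_i,\ldots,y_{i+\nu})\;-\;\alpha(y_1,\ldots,y_\nu)\,f(X_{\nu+1},\ldots,X_{r+\nu};y_{\nu+1},\ldots,y_{r+\nu}),
\end{align*}
where the last term is the insertion in front. For $\xi$, the block $\beta_{k_i}\beta_0^{m_i}$ becomes $E_{k_i}\beta_0^{m_i}$, and the depth-$(\nu+1)$ part of $E_k$ is $(X_1^{k-1}-X_{\nu+1}^{k-1})\widehat A_\nu$. With $y^{(i)}=(y_1,\ldots,y_{i-1},y_{i+\nu},\ldots,y_{r+\nu})$,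
\begin{align*}
\xi f={}&\sum_{i=1}^r\Big[f(X_1,\ldots,X_{i-1},X_i,X_{i+\nu+1},\ldots;y^{(i)})-f(X_1,\ldots,X_{i-1},X_{i+\nu},X_{i+\nu+1},\ldots;y^{(i)})\Big]\\
&\qquad\times\widehat A_\nu(X_i,\ldots,X_{i+\nu})\;-\;f(X_1,\ldots,X_r;y_1,\ldots,y_r)\,\theta_\nu(X_{r+1},\ldots,X_{r+\nu}).
\end{align*}
Each square bracket is a difference in a single argument of $f$.

We have $\eta(1)=-\alpha(y_1,\ldots,y_\nu)$ and $\xi(1)=-\theta_\nu(X_1,\ldots,X_\nu)$. Put
\[
M=\alpha(y_1,\ldots,y_\nu)\,\theta_\nu(X_{\nu+1},\ldots,X_{2\nu}).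
\]
Since $\eta(1)$ does not involve $X$ and $\xi(1)$ does not involve $y$, the square brackets vanish in $\xi\eta(1)$ and $\eta\xi(1)$, and both equal $M$. So the third term of $\frac12Q^{(2\nu)}$ is $\sum_{i=1}^{2\nu}X_i(y_i-y_{i-1})M$.

By the first form of \eqref{eq:T0}, $T_0\eta(1)=-\sum_{j\le\nu}X_j(y_j-y_{j-1})\alpha(y)$ is linear in $X$. The $i$-th square bracket of $\xi$ is $-(X_i-X_{i+\nu})$ times $(y_i-y_{i-1})\alpha(y)$ evaluated at $y^{(i)}$, that is, $(y_{i+\nu}-y_{i-1})\alpha(y^{(i)})$. Hence $-\xi T_0\eta(1)$ is the second line of \eqref{eq:Q} minus $\sum_{i=1}^\nu X_i(y_i-y_{i-1})M$.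

By the second form of \eqref{eq:T0}, $T_0\xi(1)=-\sum_{j\le\nu}y_j(X_j-X_{j+1})\theta_\nu(X)$, with $X_{\nu+1}$ read as $0$, is linear in $y$. The $i$-th square bracket of $\eta$ is $-(y_{i+\nu}-y_i)$ times $(X_i-X_{i+1})\theta_\nu(X)$ evaluated at $X^{(i)}$, that is, $(X_i-X_{i+\nu+1})\theta_\nu(X^{(i)})$. In the last term of $\eta$ all indices are shifted by $\nu$, and we use the first form of \eqref{eq:T0}. Hence $-\eta T_0\xi(1)$ is the third line of \eqref{eq:Q} minus $\big(X_{\nu+1}y_{\nu+1}+\sum_{i=\nu+2}^{2\nu}X_i(y_i-y_{i-1})\big)M$.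

The multiples of $M$ add up to $X_{\nu+1}(y_{\nu+1}-y_\nu)M-X_{\nu+1}y_{\nu+1}M=-X_{\nu+1}y_\nu M$, the first line of \eqref{eq:Q}.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Take $A=A^{(0)}=\{\sigma_3,\sigma_5\}$, so $N=8$ and $\nu=2$, and let $\mathcal D=\mathcal D_A$. By Proposition~\ref{prop:DA}, $\mathcal D$ lowers the weight by $18$ and vanishes on $\mathcal G^{f,0}$. By \eqref{eq:theta}, $\theta_2(X_1,X_2)=A_2(0,X_2,X_1)=P(u,v)$ with $u=-X_2$, $v=X_2-X_1$. Here $uv=X_2(X_1-X_2)$, $\ v^2-u^2=X_1(X_1-2X_2)$, $\ 2u+v=-(X_1+X_2)$ and $u+2v=-(2X_1-X_2)$, so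
\begin{align*}
\theta_2(X_1,X_2)&=X_1X_2(X_1^2-X_2^2)(X_1-2X_2)(2X_1-X_2)\\
&=2X_1^5X_2-5X_1^4X_2^2+5X_1^2X_2^4-2X_1X_2^5 .
\end{align*}
Set $X_3=X_4=0$ in \eqref{eq:Q}. The first line vanishes. In the second line, $\widehat A_2(X_1,X_2,0)=\theta_2(X_1,X_2)$ for $i=1$ and $\widehat A_2(X_2,0,0)=\theta_2(X_2,0)=0$ for $i=2$. In the third line, the term $i=1$ contains $\theta_2(X_1,0)=0$. So
\[
\tfrac12Q^{(4)}\big|_{X_3=X_4=0}=\theta_2(X_1,X_2)\big[X_1y_3\,\alpha(y_3,y_4)+X_2(y_4-y_2)A_2(y_2,y_3,y_4)\big].
\]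
Since $\theta_2$ has degree $5$ in $X_1$, only the first summand contributes to $X_1^6X_2$. The coefficient of $X_1^6X_2X_3^0X_4^0$ in $Q^{(4)}$ is therefore $2\cdot2\,y_3\,\alpha(y_3,y_4)=4y_3\,\theta_2(y_4,y_3)$. To return to biwords we use \eqref{eq:pairing}. At $Y_1=Y_2=0$ we have $y_3=Y_3$, $y_4=Y_3+Y_4$, and the coefficient becomes
\[
4Y_3^2\,Y_4\,(Y_3+Y_4)(2Y_3+Y_4)(Y_4-Y_3)(Y_3+2Y_4).
\]
Its coefficient of $Y_3^2Y_4^5$ is $4\cdot1\cdot1\cdot1\cdot2=8$. The monomial $X_1^6X_2Y_3^2Y_4^5$ belongs to the biword $\left[\begin{smallmatrix}7,2,1,1\\0,0,2,5\end{smallmatrix}\right]$ of weight $18$, with the factor $\frac1{2!\,5!}$. Hence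
\[
\mathcal D\,G^f\tbinom{7,2,1,1}{0,0,2,5}=2!\,5!\cdot8=1920 .
\]
The remaining assertions follow from Proposition~\ref{prop:descent}(c).
\end{proof}

For general $A$ we do not know $\theta_\nu$ explicitly. The same specialization still isolates the term $i=1$ of the second line of \eqref{eq:Q}, provided that $\theta_\nu$ depends on its last variable, and this is forced by primitivity.

\begin{lemma}\label{lem:nonzero}
For every nonzero $A\in\mathcal S$ with $\lambda(A)=0$, we have $Q_A(1)\ne0$ in $U^0$.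
\end{lemma}

\begin{proof}
\emph{The polynomial $\theta_\nu$ involves $X_\nu$.} Suppose not; then every word of $\theta_\nu$ ends in $\beta_1$. We pair with the corresponding words in the letters $b_k$. The element $\theta$ is primitive and has no words of length $<\nu$. For nonempty words $u,v$ of total length $\nu$, the product $u*v$ is the sum of all shuffles of $u$ and $v$ plus shorter words, so $\theta_\nu$ pairs to $0$ with the sum of all shuffles by \eqref{eq:primcrit}. The polynomial $\theta_\nu\ne0$ is homogeneous of degree $N-\nu\ge1$ by Lemma~\ref{lem:lie}(a), so each of its words contains a letter of index $\ge2$. Among the words $ub_kb_1^m$ with $k\ge2$ that pair nontrivially with $\theta_\nu$, choose one with $m$ minimal; by assumption $m\ge1$. Shuffle $ub_kb_1^{m-1}$ with $b_1$. The $m$ insertions of $b_1$ behind $b_k$ all give $ub_kb_1^m$. The other insertions give words that end in $b_kb_1^{m-1}$, which pair to $0$ by minimality. So $m$ times a nonzero number is $0$, a contradiction.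

\emph{Specialization.} In \eqref{eq:Q} set $X_{\nu+1}=\dots=X_{2\nu}=0$ and $y_{2\nu}=y_\nu$. The first line vanishes. In the second line, by \eqref{eq:theta}, the term $i=1$ is
\[
X_1\,\theta_\nu(X_1,\ldots,X_\nu)\cdot y_{\nu+1}\,\alpha(y_{\nu+1},\ldots,y_{2\nu-1},y_\nu),
\]
and the factor in $y$ is nonzero, because the arguments of $\alpha$ are distinct variables. The terms $i\ge2$ do not involve $X_1$. In the third line, the terms $i<\nu$ do not involve $X_\nu$, and the term $i=\nu$ has the factor $y_{2\nu}-y_\nu=0$. As $\nu\ge2$, the polynomial $X_1\theta_\nu$ contains a monomial divisible by $X_1X_\nu$, and no other term contributes to it. Hence $Q^{(2\nu)}\ne0$.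
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $m\ge0$ and $A=A^{(m)}$, of weight $N$. By Proposition~\ref{prop:Am}, $A$ is a nonzero element of $\mathcal S$ with $\lambda(A)=0$ and $\mu(A)\ge m+2>m$. By Proposition~\ref{prop:DA}, the derivation $\mathcal D_A$ kills the generators of $\mathcal G^{f,\le m}$, hence all of $\mathcal G^{f,\le m}$. The images under $\phi$ of the biwords of weight $2N+2$ form a basis of that weight piece of $H^0$, so by Lemma~\ref{lem:nonzero} one of them pairs nontrivially with $Q_A(1)$. Its class $x$ satisfies $\mathcal D_Ax\in\mathbb Q^\times$, and it is transcendental over $\mathcal G^{f,\le m}$ by Proposition~\ref{prop:descent}(c).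

Choose inductively $0=m_1<m_2<\cdots$ and classes of biwords $\xi_j$, with $\xi_j$ transcendental over $\mathcal G^{f,\le m_j}$ and $m_j$ at least the sum of the lower indices of each of the biwords chosen before, so that $\xi_1,\ldots,\xi_{j-1}\in\mathcal G^{f,\le m_j}$. We show by induction on $j$ that $\xi_1,\ldots,\xi_j$ are algebraically independent over $\mathcal G^{f,0}$. Let $F=\sum_iF_i(Z_1,\ldots,Z_{j-1})Z_j^i$ have coefficients in $\mathcal G^{f,0}$ and vanish at $(\xi_1,\ldots,\xi_j)$. The elements $F_i(\xi_1,\ldots,\xi_{j-1})$ lie in $\mathcal G^{f,\le m_j}$, so they vanish by the transcendence of $\xi_j$, and all $F_i$ are zero by the induction hypothesis.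
\end{proof}

\begin{thebibliography}{9}
\bibitem{MES}
\emph{Formalization of multiple Eisenstein series},
\texttt{https://www.henrikbachmann.com/\allowbreak uploads/\allowbreak 7/7/6/3/\allowbreak 77634444/\allowbreak kyushulectureseries\_\allowbreak formalmes\_\allowbreak part\_4.pdf}
\end{thebibliography}
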